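\title{A division algebra with finitely generated subfields that is not stably noetherian}

\begin{abstract}
A division algebra $D$ over a field $k$ is stably right noetherian if $D\otimes_kK$ is right noetherian for every field extension $K/k$. In that case every commutative subfield of $D$ containing $k$ is a finitely generated extension of $k$. We show that the converse, which has been conjectured, fails over every field $k$. The counterexample is the fixed ring of an automorphism of order four on the quotient division ring of a quantum torus in infinitely many pairs of variables; if $k$ is algebraic over a finite field, this torus is taken over $k(t)$. When $k$ is not algebraic over a finite field, $D$ can be chosen with center $k$ and such that $M_2(D)$ contains a subfield of infinite transcendence degree. We also show that the converse does hold for division algebras that are algebraic over their center.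
\end{abstract}

\section{Introduction}

\subsection*{The question}

Let $k$ be a field and $D$ a division algebra over $k$, possibly of infinite dimension. The ring $D$ has no one-sided ideals besides $0$ and $D$, but after an extension of scalars the ring $D\otimes_kK$ may have many. A $k$-algebra $A$ is called \emph{stably right noetherian over $k$} if $A\otimes_kK$ is right noetherian for every field extension $K$ of $k$; stably left noetherian algebras are defined in the same way. A \emph{subfield} of $D$ always means a commutative subfield that contains $k$; a \emph{maximal subfield} is one that is maximal under inclusion. A subfield is \emph{finitely generated} if it is finitely generated as a field extension of $k$.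

What does the property measure? If $D=L$ is itself a field, the answer is complete. If $L$ is finitely generated, then $L$ is the fraction field of a finitely generated commutative $k$-algebra $C$, so $L\otimes_kK$ is a localization of the finitely generated $K$-algebra $C\otimes_kK$ and is noetherian for every $K$. If $L$ is not finitely generated, then already $L\otimes_kL$ is not noetherian (Proposition~\ref{prop:obstruction}). Thus a field is stably noetherian exactly when it is finitely generated.

For noncommutative $D$ one half survives: if $D$ contains a subfield $L$ that is not finitely generated, then $D\otimes_kL$ is not right noetherian. Hence every subfield of a stably right noetherian division algebra is finitely generated, a known consequence of V\'amos' theorem and faithful flatness; we include a direct proof. It is natural to guess that this commutative obstruction is the only one, and the following conjecture is posed in \cite{UCSD}.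

\medskip
\noindent\textbf{Conjecture.} \emph{Let $D$ be a division algebra over $k$. Then $D$ is stably right noetherian over $k$ if and only if every maximal subfield of $D$ is finitely generated.}
\medskip

By Zorn's lemma every subfield lies in a maximal one, and intermediate fields of finitely generated field extensions are finitely generated. So the condition on maximal subfields says that all subfields are finitely generated. We show that the conjecture is false over every field.

\begin{theorem}\label{thm:main}
For every field $k$ there is a division $k$-algebra $D$ such that every subfield of $D$, in particular every maximal subfield, is a finitely generated field extension of $k$, but $D$ is not stably right noetherian over $k$. In fact $D\otimes_kk(z_1,z_2,\dots)$ is neither right nor left noetherian, where $z_1,z_2,\dots$ are independent indeterminates.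
\end{theorem}

\begin{theorem}\label{thm:extra}
If $k$ is not algebraic over a finite field, then $D$ in Theorem~\ref{thm:main} can be chosen with the following additional properties.
\begin{enumerate}
\item[(a)] The center of $D$ is exactly $k$.
\item[(b)] For each $a\in D\setminus k$, the centralizer $C_D(a)$ lies in a division $k$-algebra that is stably right and left noetherian over $k$.
\item[(c)] The matrix ring $M_2(D)$ contains a subfield of infinite transcendence degree over $k$.
\end{enumerate}
\end{theorem}

An infinitely generated $K$ is needed to see the failure.

\begin{proposition}\label{prop:fgK}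
Let $D$ be any division $k$-algebra and $K$ a finitely generated field extension of $k$. Then $D\otimes_kK$ is right and left noetherian.
\end{proposition}

Finally, there is a class of algebras for which the conjecture holds, even with a weaker hypothesis.

\begin{theorem}\label{thm:algebraic}
Let $D$ be a division $k$-algebra that is algebraic over its center. If some maximal subfield of $D$ is finitely generated over $k$, then $D$ is stably right and left noetherian over $k$.
\end{theorem}

\subsection*{The idea}

Call a subfield \emph{bad} if it is not finitely generated. The two properties in the conjecture behave differently under finite extensions. Suppose $D\subseteq E$ are division algebras and $E$ is finite-dimensional over $D$ on both sides. If $D$ were stably noetherian, then so would be $E$, since $E\otimes_kK$ is a finitely generated module over $D\otimes_kK$. So a bad subfield of $E$ is as harmful to $D$ as to $E$. But a bad subfield of $E$ need not leave any bad subfield in $D$.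

We therefore look for $E$ and an automorphism $\tau$ of finite order, and put $D=E^\tau$. The algebra $E$ should contain commuting elements $x_1,x_2,\dots$ that are algebraically independent, so that $E$ has a bad subfield. It should be an increasing union of stably noetherian division algebras $E_1\subseteq E_2\subseteq\cdots$, whose subfields are automatically finitely generated. And $\tau$ should be chosen so that every element of $D\cap E_m$ outside $k$ has its whole centralizer inside $E_m$; then every subfield of $D$ is trapped in some $E_m$.

We let $E$ be the quotient division ring of a quantum torus whose generators come in pairs $x_i,y_i$ $(i\ge1)$. The exponent of a monomial is then a sequence of vectors of $\mathbb Z^2$, one for each pair. The commutation relations are chosen so that, if a monomial in the first $m$ pairs commutes with another monomial, then all exponent vectors of the first are parallel to the $l$-th exponent vector of the second, for each $l>m$. The automorphism $\tau$ rotates exponent vectors by a right angle, and a nonzero vector is never parallel both to a nonzero vector and to its rotation. Section~\ref{sec:D} carries this out by hand for two pairs of variables.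

\subsection*{Conventions}

For a division ring $P$ and $a\in P$ we write $P^*=P\setminus\{0\}$ and $C_P(a)=\{b\in P:ab=ba\}$. We use the following standard facts on fractions. A domain $A$ is \emph{right Ore} if $aA\cap bA\ne0$ for all nonzero $a,b\in A$, and \emph{Ore} if the same holds on both sides; right noetherian domains are right Ore. An Ore domain $A$ has a quotient division ring, each element of which can be written as $pq^{-1}$ and also as $q'^{-1}p'$; finitely many elements have a common denominator on either side. An injective homomorphism from $A$ to a division ring extends uniquely to the quotient division ring of $A$.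

\section{Subfields that are not finitely generated}\label{sec:obstruction}

\begin{proposition}\label{prop:obstruction}
Let $E$ be a division $k$-algebra and $L$ a subfield of $E$ that is not finitely generated. Then $E\otimes_kL$ is neither right nor left noetherian.
\end{proposition}

\begin{proof}
Put $L_0=k$. Since no finitely generated subfield equals $L$, we can choose inductively $x_{n+1}\in L\setminus L_n$ and put $L_{n+1}=L_n(x_{n+1})$. Let $J_n$ be the ideal of $L\otimes_kL$ generated by $x_i\otimes1-1\otimes x_i$ for $i\le n$. The natural map $L\otimes_kL\to L\otimes_{L_n}L$ is a ring homomorphism and kills $J_n$. It does not kill $x_{n+1}\otimes1-1\otimes x_{n+1}$: as $1,x_{n+1}$ are linearly independent over $L_n$, the elements $x_{n+1}\otimes1$ and $1\otimes x_{n+1}$ of $L\otimes_{L_n}L$ are linearly independent over $L_n$. Hence $J_1\subsetneq J_2\subsetneq\cdots$.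

To transport this chain to $E\otimes_kL$, write $E=L\oplus W$ as left $L$-spaces. Then $E\otimes_kL=(L\otimes_kL)\oplus(W\otimes_kL)$ as left $L\otimes_kL$-modules, so
\[
J_n(E\otimes_kL)=J_n\oplus J_n(W\otimes_kL),\qquad J_n(E\otimes_kL)\cap(L\otimes_kL)=J_n .
\]
Hence the right ideals $J_n(E\otimes_kL)$ of $E\otimes_kL$ strictly ascend. For the left side, decompose $E$ as a right $L$-space and use the left ideals $(E\otimes_kL)J_n$.
\end{proof}

\begin{corollary}\label{cor:known}
If a division algebra $E$ is stably right noetherian over $k$, then every subfield of $E$ is finitely generated.
\end{corollary}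

This settles the implication ``only if'' of the Conjecture.

\section{The division algebra $E$}\label{sec:E}

In Sections~\ref{sec:E}--\ref{sec:centralizers} \emph{we assume that $k$ is not algebraic over a finite field}. A family in $k^*$ is \emph{multiplicatively independent} if a finite product of integer powers of distinct members equals $1$ only when all exponents are $0$. By unique factorization, $k^*$ contains an infinite multiplicatively independent sequence: the prime numbers if $k$ has characteristic $0$, and the monic irreducible polynomials of $\mathbb F_p[t]$ if $k$ has characteristic $p$ and contains an element $t$ transcendental over $\mathbb F_p$. This is the only use of the assumption on $k$; in a field algebraic over a finite field all nonzero elements are roots of unity. Fix elements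
\[
q_{ij}\in k^*\quad(i,j\ge1),\qquad q_{ij}=q_{ji},\qquad (q_{ij})_{i\le j}\ \text{multiplicatively independent.}
\]

\subsection*{A quantum torus}

Let $\Gamma$ be the group of finitely supported sequences $\gamma=(\gamma_1,\gamma_2,\dots)$ of vectors $\gamma_i=(\alpha_i,\beta_i)\in\mathbb Z^2$, and let $\Gamma_m$ be the subgroup of those $\gamma$ with $\gamma_i=0$ for all $i>m$. We write $\alpha=(\alpha_i)_i$ and $\beta=(\beta_i)_i$ for the sequences of first and second coordinates. For $\gamma,\delta\in\Gamma$ with $\gamma_i=(\alpha_i,\beta_i)$ and $\delta_i=(\alpha_i',\beta_i')$ put
\[
\chi(\gamma,\delta)=\prod_{i,j}q_{ij}^{\beta_i\alpha'_j}.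
\]
This is multiplicative in each variable. Let $A$ be the $k$-space with basis $(e_\gamma)_{\gamma\in\Gamma}$ and product $e_\gamma e_\delta=\chi(\gamma,\delta)e_{\gamma+\delta}$. The product is associative, because both bracketings of $e_\gamma e_\delta e_\varepsilon$ give the factor $\chi(\gamma,\delta)\chi(\gamma,\varepsilon)\chi(\delta,\varepsilon)$.

Let $x_i$ (respectively $y_i$) be the basis element whose exponent has $i$-th entry $(1,0)$ (respectively $(0,1)$) and all other entries $0$. The $x_i$ commute with each other, the $y_i$ commute with each other, $y_ix_j=q_{ij}x_jy_i$, and
\[
e_\gamma=x^\alpha y^\beta,\qquad x^\alpha=\prod_ix_i^{\alpha_i},\quad y^\beta=\prod_iy_i^{\beta_i}.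
\]
In these terms the product reads
\begin{equation}\label{eq:yx}
y^{\beta}x^{\alpha'}=\Bigl(\prod_{i,j}q_{ij}^{\beta_i\alpha'_j}\Bigr)x^{\alpha'}y^{\beta}.
\end{equation}

When do two monomials commute? We have $e_\gamma e_\delta=\chi(\gamma,\delta)\chi(\delta,\gamma)^{-1}e_\delta e_\gamma$. By the symmetry of $(q_{ij})$ we may interchange the indices in $\chi(\delta,\gamma)=\prod q_{ij}^{\beta_i'\alpha_j}=\prod q_{ij}^{\alpha_i\beta_j'}$, and obtain
\begin{equation}\label{eq:det}
e_\gamma e_\delta=\Bigl(\prod_{i,j}q_{ij}^{-\det(\gamma_i,\delta_j)}\Bigr)e_\delta e_\gamma,\qquad \det(\gamma_i,\delta_j)=\alpha_i\beta'_j-\beta_i\alpha'_j .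
\end{equation}
This leads to the arithmetic fact on which everything rests.

\begin{lemma}\label{lem:parallel}
Let $m<l$, $\gamma\in\Gamma_m$ and $\delta\in\Gamma$. If $e_\gamma$ and $e_\delta$ commute, then $\det(\gamma_i,\delta_l)=0$ for all $i\le m$.
\end{lemma}

\begin{proof}
By \eqref{eq:det} the product $\prod_{i,j}q_{ij}^{\det(\gamma_i,\delta_j)}$ equals $1$, so for fixed $i\le m$ the total exponent of $q_{il}=q_{li}$ in it is $0$. As $i\neq l$, this exponent is $\det(\gamma_i,\delta_l)+\det(\gamma_l,\delta_i)$, and $\gamma_l=0$.
\end{proof}

\subsection*{Quotient division rings}

For a ring $S$ with an automorphism $\sigma$, the skew Laurent polynomial ring $S[z^{\pm1};\sigma]$ consists of the finite sums $\sum s_iz^i$ with $zs=\sigma(s)z$. If $S$ is a domain, or right noetherian, or left noetherian, then so is $S[z^{\pm1};\sigma]$. Let $A_m$ be the span of the $e_\gamma$ with $\gamma\in\Gamma_m$. For each field $K\supseteq k$ the ring $A_m\otimes_kK$ arises from $K$ by successively adjoining $x_1,\dots,x_m$ (with trivial automorphisms) and then $y_1,\dots,y_m$ (where the automorphism for $y_i$ is $K$-linear, sends each $x_j$ to $q_{ij}x_j$ and fixes the earlier $y_j$). Hence $A_m\otimes_kK$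 is a right and left noetherian domain, and $A_m$ is an Ore domain. Any two elements of $A=\bigcup_mA_m$ lie in a common $A_m$, so $A$ is an Ore domain too.

Let $E$ be the quotient division ring of $A$, and let $E_m\subseteq E$ be the quotient division ring of $A_m$; put $E_0=k$. Each element of $E$ has the form $pq^{-1}$ with $p,q$ in some $A_m$, so $E=\bigcup_mE_m$. Each step of this union is harmless:

\begin{lemma}\label{lem:Em}
Each $E_m$ is stably right and left noetherian over $k$. In particular, every subfield of $E_m$ is finitely generated.
\end{lemma}

\begin{proof}
Let $K\supseteq k$ be a field. By common denominators, each element of $E_m\otimes_kK$ can be written as $a(s\otimes1)^{-1}$ with $a\in A_m\otimes_kK$ and $0\ne s\in A_m$. If it lies in a right ideal $J$, then so does $a$. Hence $J=(J\cap(A_m\otimes_kK))(E_m\otimes_kK)$, and $J$ is generated by finitely many generators of the right ideal $J\cap(A_m\otimes_kK)$ of the right noetherian ring $A_m\otimes_kK$. On the left one uses the form $(s\otimes1)^{-1}a$. The last assertion is Corollary~\ref{cor:known}.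
\end{proof}

We also need to recognize elements outside a given step.

\begin{lemma}\label{lem:direct}
For each $l\ge1$ the sum $\sum_{r,s\in\mathbb Z}E_{l-1}x_l^ry_l^s\subseteq E_l$ is direct.
\end{lemma}

\begin{proof}
Let $\sum u_{rs}x_l^ry_l^s=0$ be a finite relation with $u_{rs}\in E_{l-1}$. Write $u_{rs}=c^{-1}a_{rs}$ with $a_{rs},c\in A_{l-1}$. Then $\sum a_{rs}x_l^ry_l^s=0$ in $A$. The elements $e_\gamma x_l^ry_l^s$ with $\gamma\in\Gamma_{l-1}$ and $r,s\in\mathbb Z$ are nonzero multiples of distinct basis elements, so all $a_{rs}$ are $0$.
\end{proof}

The algebra $E$ contains the field $k(x_1,x_2,\dots)$, which is purely transcendental of infinite degree over $k$ and hence not finitely generated. So $E$ has a bad subfield and, by Proposition~\ref{prop:obstruction}, is not stably noetherian; it remains to pass to a smaller algebra that has no bad subfield.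

\section{The automorphism $\tau$ and the algebra $D$}\label{sec:D}

Let $\rho(a,b)=(-b,a)$ be the rotation of $\mathbb Z^2$ by a right angle, applied to the entries of elements of $\Gamma$. It preserves determinants, so by \eqref{eq:det} it preserves commutation factors of monomials. This suggests that there is an automorphism of $A$ that sends $e_\gamma$ to a multiple of $e_{\rho\gamma}$. Define $\tau:A\to A$ by $k$-linearity and
\[
\tau(x^\alpha y^\beta)=y^\alpha x^{-\beta};\qquad\text{in particular}\quad \tau(x_i)=y_i,\quad\tau(y_i)=x_i^{-1}.
\]

\begin{lemma}\label{lem:tau}
The map $\tau$ is a $k$-algebra automorphism of $A$ with $\tau^4=1$ and $\tau(A_m)=A_m$. It extends uniquely to an automorphism $\tau$ of $E$ with $\tau^4=1$ and $\tau(E_m)=E_m$.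
\end{lemma}

\begin{proof}
Let $\gamma,\delta$ be as in the definition of $\chi$. By \eqref{eq:yx}, moving $x^{-\beta}$ past $y^{\alpha'}$ gives
\[
x^{-\beta}y^{\alpha'}=\Bigl(\prod_{i,j}q_{ij}^{\alpha'_i\beta_j}\Bigr)y^{\alpha'}x^{-\beta}=\chi(\gamma,\delta)\,y^{\alpha'}x^{-\beta},
\]
where the last step uses $q_{ij}=q_{ji}$. Therefore
\[
\tau(e_\gamma)\tau(e_\delta)=y^\alpha x^{-\beta}y^{\alpha'}x^{-\beta'}=\chi(\gamma,\delta)\,y^{\alpha+\alpha'}x^{-\beta-\beta'}=\tau(e_\gamma e_\delta).
\]
So $\tau$ is an algebra endomorphism. We have $\tau^2(x_i)=x_i^{-1}$ and $\tau^2(y_i)=y_i^{-1}$, hence $\tau^4=1$ and $\tau$ is bijective. Clearly $\tau(A_m)\subseteq A_m$, with equality because $\tau^4=1$. The statements about $E$ follow by extension to fractions.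
\end{proof}

Put
\[
D=E^\tau=\{a\in E:\tau(a)=a\},
\]
a division algebra over $k$. It contains, for instance, the elements
\[
d_i=x_i+y_i+x_i^{-1}+y_i^{-1}\qquad(i\ge1).
\]

\subsection*{$D$ is not stably noetherian}

\begin{lemma}[Artin]\label{lem:artin}
Let $P$ be a division ring, $\sigma$ an automorphism of $P$ with $\sigma^n=1$, and $Q=P^\sigma$. Then $P$ has dimension at most $n$ as a right $Q$-space and as a left $Q$-space.
\end{lemma}

\begin{proof}
Let $p_0,\dots,p_n\in P$. The system $\sum_{j=0}^n\sigma^i(p_j)c_j=0$ $(0\le i<n)$ has $n$ equations in $n+1$ unknowns, so it has a nonzero solution $(c_j)\in P^{n+1}$, and its solutions form a right $P$-space. Choose a nonzero solution of minimal support, scaled on the right so that $c_{j_0}=1$ for some $j_0$. Applying $\sigma$ permutes the equations, as $\sigma^n=1$; so $(\sigma(c_j))$ is a solution, and so is $(c_j-\sigma(c_j))$. The support of the latter is contained in that of $(c_j)$ and misses $j_0$. By minimality it is zero, so all $c_j$ lie in $Q$. The equation for $i=0$ is now a nontrivial right $Q$-dependence of $p_0,\dots,p_n$. For the left dimension apply this to the opposite ring of $P$.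
\end{proof}

\begin{proposition}\label{prop:notstable}
Let $L=k(x_1,x_2,\dots)\subseteq E$. Then $D\otimes_kL$ is neither right nor left noetherian.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:artin} with $\sigma=\tau$ and $n=4$, $E$ is a finite-dimensional right $D$-space, so $E\otimes_kL$ is a finitely generated right $D\otimes_kL$-module. If $D\otimes_kL$ were right noetherian, then $E\otimes_kL$ would satisfy the ascending chain condition on right $D\otimes_kL$-submodules, in particular on right ideals of $E\otimes_kL$, contrary to Proposition~\ref{prop:obstruction}. The left case uses that $E$ is also a finite-dimensional left $D$-space.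
\end{proof}

\subsection*{Two pairs of variables by hand}

It remains to see that the subfields of $D$ are finitely generated. Before the general argument, consider the element $d_1=x_1+y_1+x_1^{-1}+y_1^{-1}$ of $D\cap E_1$, and ask which monomials
\[
h=x_1^ay_1^bx_2^ry_2^s
\]
commute with it. We want to conclude that $r=s=0$, so that $h\in E_1$. Conjugation by $h$ multiplies each monomial by a scalar, and
\[
hx_1=q_{11}^{\,b}\,q_{12}^{\,s}\,x_1h,\qquad hy_1=q_{11}^{-a}q_{12}^{-r}\,y_1h .
\]
So $h$ commutes with $d_1$ only if it commutes with $x_1$ and with $y_1$, and then $b=s=0$ and $a=r=0$.

This argument uses two terms of $d_1$. For general elements we shall be able to compare only one term, the smallest in some ordering; and one term is not enough. Suppose we are allowed to use only the term $x_1$. We learn that $b=s=0$, but $r$ stays free, as it must: $x_2$ commutes with $x_1$. Now use that $d_1$ is fixed by $\tau$. If $h$ commutes with $d_1$, then so does $\tau(h)$, which is a scalar multiple of $x_1^{-b}y_1^{a}x_2^{-s}y_2^{r}$. Comparing with \emph{the same} term $x_1$, we learn that $a=r=0$. In the language of Lemma~\ref{lem:parallel}: the vector $(1,0)$ is parallel to $(r,s)$ and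 to $\rho(r,s)=(-s,r)$, hence $(r,s)=0$.

The general case needs two devices: a leading-term map that can be applied to all nonzero elements of $E$, and a way to replace an arbitrary element outside $E_m$ that commutes with $a\in E_m$ by one of the form $u\,x_l^ry_l^s$ with $l>m$, $u\in E_{l-1}^*$ and $(r,s)\ne(0,0)$. They are the subject of the next two sections.

\begin{remark}
The choices are not arbitrary. The fixed ring of $\tau^2$ would not do, since it contains the infinitely many commuting, algebraically independent elements $x_i+x_i^{-1}$; in effect $-1$ acts on $\mathbb Z^2$ without turning any line. Nor would it suffice to take the $q_{ii}$ independent but $q_{ij}=1$ for $i\ne j$. Then the elements $d_1,d_2,\dots$ of $D$ commute. By Lemma~\ref{lem:direct}, which does not use independence, $d_{m+1}\notin E_m$ for all $m$; so the field they generate lies in no $E_m$, whereas a finitely generated field would lie in one, as $E=\bigcup_mE_m$.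
\end{remark}

\section{Leading terms}\label{sec:leading}

Order the free abelian group $\Gamma$ by a total group order, for example lexicographically. Let $H=\{c\,e_\gamma:c\in k^*,\ \gamma\in\Gamma\}$, a subgroup of the unit group of $A$. For $0\ne a\in A$ let $\lambda(a)\in H$ be the term of $a$ with smallest exponent. Since $e_\gamma e_\delta$ is a nonzero multiple of $e_{\gamma+\delta}$ and the order is translation invariant, $\lambda(ab)=\lambda(a)\lambda(b)$.

\begin{lemma}\label{lem:lambda}
Setting $\lambda(pq^{-1})=\lambda(p)\lambda(q)^{-1}$ for $p,q\in A\setminus\{0\}$ extends $\lambda$ to a group homomorphism $\lambda:E^*\to H$.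
\end{lemma}

\begin{proof}
\emph{Well defined.} Let $pq^{-1}=p'q'^{-1}$. Choose $s,s'\in A\setminus\{0\}$ with $qs=q's'$. Then $ps=pq^{-1}qs=p'q'^{-1}q's'=p's'$, and
\[
\lambda(p)\lambda(q)^{-1}=\lambda(ps)\lambda(qs)^{-1}=\lambda(p's')\lambda(q's')^{-1}=\lambda(p')\lambda(q')^{-1}.
\]

\emph{Multiplicative.} Given $pq^{-1}$ and $p'q'^{-1}$ in $E^*$, choose $s,s'\in A\setminus\{0\}$ with $qs'=p's$. Then $q^{-1}p'=s's^{-1}$ and $pq^{-1}p'q'^{-1}=ps'(q's)^{-1}$. Its image under $\lambda$ is $\lambda(p)\lambda(s')\lambda(s)^{-1}\lambda(q')^{-1}$. From $\lambda(q)\lambda(s')=\lambda(p')\lambda(s)$ we get $\lambda(s')\lambda(s)^{-1}=\lambda(q)^{-1}\lambda(p')$, so the image is $\lambda(pq^{-1})\lambda(p'q'^{-1})$.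
\end{proof}

For $a\in E^*$ let $v(a)\in\Gamma$ be the exponent of $\lambda(a)$. Then $v:E^*\to\Gamma$ is a homomorphism, and $v(E_m^*)\subseteq\Gamma_m$, as one sees by writing elements of $E_m$ as fractions from $A_m$. The group $H$ is not commutative, and this is the point: if $a,b\in E^*$ commute, then $\lambda(a)$ and $\lambda(b)$ commute, hence so do the monomials $e_{v(a)}$ and $e_{v(b)}$. This is informative only if $v(a)\neq0$, which can be arranged by subtracting a constant:

\begin{lemma}\label{lem:shift}
For each $a\in E\setminus k$ there is $c\in k$ with $v(a-c)\ne0$.
\end{lemma}

\begin{proof}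
If $v(a)\ne0$, take $c=0$. Otherwise $\lambda(a)=c\in k^*$. Write $a=pq^{-1}$ with $p,q\in A$. Then $\lambda(p)=c\lambda(q)$, and $p-cq\ne0$ since $a\ne c$. The leading terms cancel in $p-cq$, so $v(a-c)=v(p-cq)-v(q)>0$.
\end{proof}

\section{Centralizers}\label{sec:centralizers}

Let $a\in E_m$ commute with some $b\notin E_m$. The exponent $v(b)$ alone need not show that $b$ lies outside $E_m$, because $b$ may have its smallest term inside. We expand $b$ as a Laurent series in the last variables on which it depends, with coefficients in the earlier ones; each term of the expansion commutes with $a$ separately, and some term involves the last variables.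

\begin{lemma}\label{lem:expand}
Let $a\in E_m$ and $b\in E\setminus E_m$ with $ab=ba$. Then there are $l>m$, $u\in E_{l-1}^*$ and $(r,s)\in\mathbb Z^2\setminus\{0\}$ such that $h=u\,x_l^ry_l^s$ commutes with $a$.
\end{lemma}

\begin{proof}
Let $l$ be minimal with $b\in E_l$. Then $l>m$. Put $R=E_{l-1}$, so $a\in R$ and $b\notin R$. Write $x=x_l$, $y=y_l$, $q=q_{ll}$.

\emph{The polynomial part.} Conjugation by $x$ and by $y$ multiplies the monomials of $A_{l-1}$ by scalars. So it induces automorphisms $\varphi,\psi$ of $R$ with $xu=\varphi(u)x$ and $yu=\psi(u)y$ for $u\in R$; they commute, because $yx=qxy$ with $q$ central. Let $B=\sum_{r,s}R\,x^ry^s$, a subring of $E_l$ that contains $A_l$. By Lemma~\ref{lem:direct} the sum is direct.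

\emph{The series.} Recall that $R((X;\varphi))$ is the ring of formal series $\sum_{r\ge r_0}u_rX^r$ $(u_r\in R)$ with $Xu=\varphi(u)X$. It is a division ring: a nonzero series has the form $uX^{r_0}(1-f)$ with $u\in R^*$ and $f$ involving only positive powers of $X$, and $1-f$ is inverted by the geometric series. Put $S=R((X;\varphi))$. The rule
\[
\psi'\Bigl(\sum u_rX^r\Bigr)=\sum\psi(u_r)q^rX^r
\]
defines an automorphism of $S$. It is bijective. It respects the relation $Xu=\varphi(u)X$ because $qX\,\psi(u)=\varphi(\psi(u))\,qX=\psi(\varphi(u))\,qX$, and $(qX)^r=q^rX^r$ because $q\in k^*$ is fixed by $\varphi$. Let $T=S((Y;\psi'))$, again a division ring. Each of its elements has a unique expansion $\sum u_{rs}X^rY^s$ with $u_{rs}\in R$.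

\emph{The embedding.} In $T$ we have $Xu=\varphi(u)X$ and $Yu=\psi(u)Y$ for $u\in R$, and $YX=qXY$. These are the relations that determine the product of $B=\bigoplus R\,x^ry^s$. So $u\,x^ry^s\mapsto u\,X^rY^s$ defines a ring homomorphism $B\to T$, and it is injective because expansions in $T$ are unique. Its restriction to the Ore domain $A_l$ extends to an embedding $\iota:E_l\to T$. As $\iota$ is the identity on $A_{l-1}$, it is the identity on $R$. So it agrees with the given map on all of $B$.

\emph{Comparing coefficients.} Write $\iota(b)=\sum u_{rs}X^rY^s$. Since $X^rY^sa=\varphi^r\psi^s(a)X^rY^s$, the equation $ab=ba$ gives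
\[
a\,u_{rs}=u_{rs}\,\varphi^r\psi^s(a)\qquad\text{for all }r,s,
\]
that is, each $u_{rs}x^ry^s\in E_l$ commutes with $a$. If $u_{rs}=0$ for all $(r,s)\ne(0,0)$, then $\iota(b)=u_{00}=\iota(u_{00})$ and $b=u_{00}\in R$, a contradiction. So $u=u_{rs}\neq0$ for some $(r,s)\ne(0,0)$.
\end{proof}

\begin{proposition}\label{prop:centralizer}
If $a\in D\cap E_m$ and $a\notin k$, then $C_E(a)\subseteq E_m$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:shift} there is $c\in k$ such that $a'=a-c$ has $\gamma=v(a')\ne0$. We have $\gamma\in\Gamma_m$, and $\tau(a')=a'$. Suppose that $C_E(a)\not\subseteq E_m$, and take $h=u\,x_l^ry_l^s$ as in Lemma~\ref{lem:expand}; it commutes with $a'$.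

\emph{Step 1.} Let $g=w\,x_l^{r'}y_l^{s'}$ with $w\in E_{l-1}^*$ and $r',s'\in\mathbb Z$. \emph{If $g$ commutes with $a'$, then $\det(\gamma_i,(r',s'))=0$ for all $i\le m$.} Indeed, put $\delta=v(g)$. Since $v(w)\in\Gamma_{l-1}$, we have $\delta_l=(r',s')$. The monomials $e_\gamma$ and $e_\delta$ commute, and Lemma~\ref{lem:parallel} applies.

\emph{Step 2.} For $g=h$ this shows that each $\gamma_i$ is parallel to $(r,s)$. Next, $\tau(h)$ commutes with $\tau(a')=a'$, and
\[
\tau(h)=\tau(u)\,y_l^rx_l^{-s}=q_{ll}^{-rs}\,\tau(u)\;x_l^{-s}y_l^{r},\qquad q_{ll}^{-rs}\tau(u)\in E_{l-1}^* .
\]
So Step 1 for $g=\tau(h)$ shows that each $\gamma_i$ is also parallel to $(-s,r)$. Since $(r,s)\ne0$, the vectors $(r,s)$ and $(-s,r)$ have determinant $r^2+s^2\ne0$ and are linearly independent. Hence $\gamma_i=0$ for all $i\le m$, so $\gamma=0$, a contradiction.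
\end{proof}

The hypothesis $a\in D$ is used only to know that $\tau(h)$ commutes with $a'$. Without it the statement fails: $C_E(x_1)$ contains all $x_i$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\emph{Suppose first that $k$ is not algebraic over a finite field}, and let $D$ be as in Section~\ref{sec:D}. Let $M\ne k$ be a subfield of $D$. Choose $a\in M\setminus k$ and $m$ with $a\in E_m$. As $M$ is commutative, $M\subseteq C_E(a)\subseteq E_m$ by Proposition~\ref{prop:centralizer}, and $M$ is finitely generated by Lemma~\ref{lem:Em}. On the other hand, $D\otimes_kL$ with $L=k(x_1,x_2,\dots)\cong k(z_1,z_2,\dots)$ is neither right nor left noetherian by Proposition~\ref{prop:notstable}.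

\emph{Now suppose that $k$ is algebraic over a finite field.} Put $k_1=k(t)$ with $t$ transcendental over $k$, and let $D$ be the division $k_1$-algebra just obtained for $k_1$, regarded as a $k$-algebra.

Let $M$ be a subfield of $D$ containing $k$. Since $k_1$ is central in $D$, the fields $M$ and $k_1$ generate a commutative subfield $M'$ of $D$. It is finitely generated over $k_1$ by the first case, hence finitely generated over $k$. Intermediate fields of finitely generated field extensions are finitely generated, so $M$ is finitely generated over $k$.

Let $K=k_1(z_1,z_2,\dots)$. It is purely transcendental of countably infinite degree over $k$, hence isomorphic to $k(z_1,z_2,\dots)$ over $k$. The ring $D\otimes_kK$ maps onto $D\otimes_{k_1}K$, which is neither right nor left noetherian by the first case. Hence $D\otimes_kK$ is neither right nor left noetherian. \qed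

\section{Properties of $D$ and finitely generated extensions}\label{sec:extra}

\begin{proof}[Proof of Theorem~\ref{thm:extra}]
Suppose that $k$ is not algebraic over a finite field, and let $D=E^\tau$ as above.

(a) Suppose that the center of $D$ contains some $z\notin k$, and let $z\in E_m$. Then $D\subseteq C_E(z)\subseteq E_m$ by Proposition~\ref{prop:centralizer}. But $d_{m+1}=x_{m+1}+y_{m+1}+x_{m+1}^{-1}+y_{m+1}^{-1}$ lies in $D$ and, by Lemma~\ref{lem:direct} with $l=m+1$, not in $E_m$. This is a contradiction.

(b) Let $a\in D\setminus k$ and $a\in E_m$. Then $C_D(a)\subseteq E_m$ by Proposition~\ref{prop:centralizer}, and $E_m$ is stably right and left noetherian by Lemma~\ref{lem:Em}.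

(c) Let $E'=E^{\tau^2}$. The automorphism $\tau$ maps $E'$ to itself, with square $1$ and fixed ring $D$, so $E'$ has dimension at most $2$ as a right $D$-space by Lemma~\ref{lem:artin}. Since $\tau^2(x_i)=x_i^{-1}$, the elements $x_i+x_i^{-1}$ lie in $E'$. As $\tau(x_1+x_1^{-1})=y_1+y_1^{-1}\neq x_1+x_1^{-1}$, we have $E'\ne D$. Hence the dimension is exactly $2$, and left multiplication embeds $E'$ in $\operatorname{End}(E'_D)\cong M_2(D)$. Now $E'$ contains the field $k(x_1+x_1^{-1},x_2+x_2^{-1},\dots)$. Every $x_i$ is algebraic over it, so it has infinite transcendence degree over $k$.
\end{proof}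

So the condition that all subfields be finitely generated is lost in a two-dimensional extension $E'$ of $D$, and in $M_2(D)$.

\begin{proof}[Proof of Proposition~\ref{prop:fgK}]
The field $K$ is a finite extension of some $F=k(t_1,\dots,t_r)$ with $t_1,\dots,t_r$ algebraically independent over $k$. The ring $D\otimes_kF$ is a localization of the polynomial ring $D[t_1,\dots,t_r]$ at central elements, and $D[t_1,\dots,t_r]$ is right and left noetherian by Hilbert's basis theorem. So $D\otimes_kF$ is right and left noetherian. The ring $D\otimes_kK$ is a finitely generated right and left module over it, hence right and left noetherian.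
\end{proof}

\section{Division algebras that are algebraic over their center}\label{sec:algebraic}

We prove Theorem~\ref{thm:algebraic}. The point is that one finitely generated maximal subfield forces $D$ to be finite-dimensional over its center; after that the problem is commutative.

\begin{proof}[Proof of Theorem~\ref{thm:algebraic}]
Let $Z\supseteq k$ be the center of $D$, and let $L$ be a maximal subfield that is finitely generated over $k$. Together with any element that commutes with $L$, the field $L$ generates a commutative subfield. By maximality $C_D(L)=L$, where $C_D(L)$ is the set of elements of $D$ that commute with all of $L$; in particular $Z\subseteq L$. As $L$ is finitely generated over $Z$ and, by hypothesis, algebraic over $Z$, we have $[L:Z]<\infty$.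

\emph{Finite dimension over $Z$.} The ring $D\otimes_ZL$ acts on $D$ by $(d\otimes\ell)w=dw\ell$. Under this action $D$ is a simple module, already as a left $D$-space. An additive map of $D$ that commutes with all left multiplications is right multiplication by an element $c$; it commutes also with right multiplication by $L$ if and only if $c\in C_D(L)=L$. So the endomorphism ring of this module is $L$, acting on the right. By the Jacobson density theorem the image $I$ of $D\otimes_ZL$ is dense in $\operatorname{End}(D_L)$: for right $L$-independent $w_1,\dots,w_{n+1}\in D$ there is $f\in I$ with $fw_1=\dots=fw_n=0$ and $fw_{n+1}\ne0$. If there were infinitely many right $L$-independent elements $w_1,w_2,\dots$ in $D$, then the left ideals $\{f\in I:fw_1=\dots=fw_n=0\}$ of $I$ would strictly descend as $n$ grows. But left ideals of $I$ are left $D$-subspaces, and $I$ has left dimension at most $[L:Z]$ over $D$. So $\dim D_L<\infty$, and $[D:Z]=\dim D_L\cdot[L:Z]<\infty$.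

\emph{Conclusion.} As an intermediate field of $L/k$, the field $Z$ is finitely generated over $k$. Let $K\supseteq k$ be a field. As noted in the introduction, $Z\otimes_kK$ is a localization of a finitely generated commutative $K$-algebra, hence noetherian. The ring $D\otimes_kK=D\otimes_Z(Z\otimes_kK)$ is a finitely generated module over the central subring $Z\otimes_kK$, because $[D:Z]<\infty$. Hence it is right and left noetherian.
\end{proof}

\begin{thebibliography}{1}
\bibitem{UCSD}
University of California, San Diego,
\texttt{https://escholarship.org/content/qt99f7p41m/\allowbreak qt99f7p41m.pdf?t=lq6nvo}.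
\end{thebibliography}
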